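# Closed surfaces are not spaces of real places

## 1. Real places and the space $M(K)$

Everything below rests on two ways of looking at a field that resembles a field of real functions: through its orderings, and through its "evaluations at a point" with values in $\mathbb R\cup\{\infty\}$. Throughout, $\mathbb R\cup\{\infty\}$ is the one-point compactification of $\mathbb R$, which is a circle, and $S^1=\{z\in\mathbb C:|z|=1\}$.

**Definition 1.** A field $K$ is *formally real* if $-1$ is not a sum of squares in $K$. An *ordering* of $K$ is a subset $P\subset K$ with $P+P\subset P$, $P\cdot P\subset P$, $P\cup -P=K$ and $P\cap -P=\{0\}$; we write $a\le_P b$ if $b-a\in P$.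

Recall the Artin–Schreier theorem: if $T\subset K$ is closed under addition and multiplication, contains all squares and does not contain $-1$, then $T$ is contained in an ordering. Applied to the set of sums of squares, it says that a formally real field has an ordering. Such a field has characteristic $0$, and every ordering induces the usual one on $\mathbb Q$.

For example, $\mathbb Q(x)$ is formally real, and $\mathbb Q(\sqrt{-1})$ is not. Two orderings of $\mathbb Q(x)$ are
$$P_+=\{f: f(t)\ge 0\text{ for all small }t>0\},\qquad P_-=\{f: f(t)\ge 0\text{ for all small }t<0\}.$$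
They differ, since $x\in P_+$ and $-x\in P_-$.

**Definition 2.** An *$\mathbb R$-place* of $K$ is a map $\xi:K\to\mathbb R\cup\{\infty\}$ such that $O_\xi=\xi^{-1}(\mathbb R)$ is a subring of $K$ on which $\xi$ is a ring homomorphism (with $\xi(1)=1$), and such that $a\notin O_\xi$ implies $a^{-1}\in O_\xi$ and $\xi(a^{-1})=0$.

For example, on $\mathbb Q(x)$ write $f=p/q$ in lowest terms and put $\xi(f)=p(0)/q(0)$, read as $\infty$ if $q(0)=0$. Here $O_\xi$ is the local ring $\mathbb Q[x]_{(x)}$.

**Lemma 1.** Let $\xi$ be an $\mathbb R$-place of $K$.

- (a) If $\xi(a)\in\mathbb R\setminus\{0\}$, then $a$ is a unit of $O_\xi$. Moreover $\mathbb Q\subset O_\xi$ and $\xi|_{\mathbb Q}=\mathrm{id}$.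
- (b) If $\xi(a)=\infty$ and $\xi(b)\neq 0$, then $\xi(ab)=\infty$.
- (c) For $a,b\in K^*$, at least one of $a/b$, $b/a$ lies in $O_\xi$.
- (d) $O_\xi$ is integrally closed in $K$.
- (e) If $b\ne0$ and $\xi(a),\xi(b)$ are finite and not both $0$, then $\xi(a/b)=\xi(a)/\xi(b)$, read as $\infty$ if $\xi(b)=0$.

*Proof.* (a) If $a^{-1}\notin O_\xi$, then $\xi(a)=\xi((a^{-1})^{-1})=0$, which is excluded. For an integer $n\ne0$ we have $\xi(n)=n\neq0$, so $n$ is a unit of $O_\xi$; hence $\mathbb Q\subset O_\xi$ and $\xi|_{\mathbb Q}=\mathrm{id}$.

(b) If $\xi(b)$ is finite and nonzero, then $b$ is a unit of $O_\xi$, so $ab\in O_\xi$ would give $a\in O_\xi$. If $\xi(b)=\infty$, then $\xi(a^{-1})=\xi(b^{-1})=0$, and $ab\in O_\xi$ would give $1=\xi(ab)\xi(a^{-1})\xi(b^{-1})=0$.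

(c) This is the last condition of Definition 2.

(d) Suppose $a\notin O_\xi$ and $a^n+c_1a^{n-1}+\dots+c_n=0$ with $c_i\in O_\xi$. Dividing by $a^n$ gives $1=-(c_1a^{-1}+\dots+c_na^{-n})$, and applying $\xi$ gives $1=0$.

(e) If $\xi(b)\ne0$, then $b$ is a unit of $O_\xi$ and the formula is clear. If $\xi(b)=0\neq\xi(a)$, then $a$ is a unit, so $\xi(b/a)=0$. If $a/b$ were in $O_\xi$, then $1=\xi(a/b)\xi(b/a)=0$. So $\xi(a/b)=\infty$. $\square$

**Definition 3.** $M(K)$ is the set of all $\mathbb R$-places of $K$, with the coarsest topology for which every evaluation map $\xi\mapsto\xi(a)$, $a\in K$, is continuous into $\mathbb R\cup\{\infty\}$. It is called the *space of $\mathbb R$-places* of $K$.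

For example, $M(\mathbb Q)$ is a single point, by Lemma 1(a). For $K=\mathbb Q(\sqrt2)$, the element $\sqrt 2$ is integral over $\mathbb Q$, so it lies in $O_\xi$, and $\xi(\sqrt2)^2=2$. Hence $M(\mathbb Q(\sqrt2))$ consists of the two real embeddings. They are separated by the continuous function $\xi\mapsto\xi(\sqrt2)$, so $M(\mathbb Q(\sqrt 2))$ is two discrete points.

**Lemma 2.** $M(K)$ is compact and Hausdorff.

*Proof.* By definition $M(K)$ is a subspace of the product $\prod_{a\in K}(\mathbb R\cup\{\infty\})$, which is compact Hausdorff, so it suffices to see that it is closed. A function $\xi$ in the product is an $\mathbb R$-place if and only if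

- $\xi(1)=1$;
- for all $a,b$: $\xi(a)=\infty$, or $\xi(b)=\infty$, or $\xi(a+b)=\xi(a)+\xi(b)$;
- for all $a,b$: $\xi(a)=\infty$, or $\xi(b)=\infty$, or $\xi(ab)=\xi(a)\xi(b)$;
- for all $a\neq0$: $\xi(a^{-1})=1/\xi(a)$, with $1/0=\infty$ and $1/\infty=0$.

Indeed, places satisfy these. For the last condition, only $\xi(a)=0$ needs a word: then $a^{-1}\in O_\xi$ would give $1=0$. Conversely, the conditions give $\xi(-1)=1/\xi(-1)$, so $\xi(-1)$ is neither $0$ nor $\infty$. Then $\xi(0)=\xi(1)+\xi(-1)$ is finite and equals $2\xi(0)$, so $\xi(0)=0$. Hence $O_\xi$ is a subring, $\xi$ is a homomorphism on it, and the last condition gives the rest of Definition 2.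

Each condition is closed. The triples $(s,t,u)$ violating the second one are those with $s,t\in\mathbb R$ and $u\ne s+t$, which form an open set because $\mathbb R\times\mathbb R$ is open and addition is continuous there. The third condition is treated in the same way. The last is closed because $s\mapsto 1/s$ is continuous on $\mathbb R\cup\{\infty\}$. $\square$

**Definition 4.** Let $P$ be an ordering of $K$. Put $\lambda(P)(a)=\infty$ if there is no integer $n$ with $-n\le_P a\le_P n$. Otherwise let $\lambda(P)(a)=\sup\{q\in\mathbb Q:q\le_P a\}\in\mathbb R$.

For example, for the orderings $P_+$ and $P_-$ of $\mathbb Q(x)$ above, the element $x$ lies between $-q$ and $q$ for every rational $q>0$, so $\lambda(P_\pm)(x)=0$. We shall see in Lemma 4 that a place of $\mathbb Q(x)$ is determined by its value at $x$. So the two orderings have the same $\mathbb R$-place, namely $f\mapsto f(0)$.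

**Lemma 3.**

- (a) $\lambda(P)$ is an $\mathbb R$-place, and $\lambda(P)(d)\in(0,\infty)$ implies $d\in P$.
- (b) If $Q$ is an ordering of an extension field $L$ of $K$, then $\lambda(Q)|_K=\lambda(Q\cap K)$.
- (c) Every $\mathbb R$-place of $K$ is $\lambda(P)$ for some ordering $P$. If $K$ is formally real, then $M(K)\neq\emptyset$.

*Proof.* (a) The bounded elements form a ring. For them, $\lambda(P)(a)=t$ if and only if there are rationals $q_n\to t$ and $\varepsilon_n\to0$ with $-\varepsilon_n\le_P a-q_n\le_P\varepsilon_n$. If also $q_n'$ approximates $b$ in this way, then $q_n+q_n'$ approximates $a+b$. And $q_nq_n'$ approximates $ab$, because $ab-q_nq'_n=a(b-q'_n)+q'_n(a-q_n)$ with $a$ and all $q_n'$ bounded. So $\lambda(P)$ is a homomorphism on bounded elements. If $a$ is unbounded, then $|a|>n$ for all $n$, so $|a^{-1}|<1/n$ for all $n\ge1$ and $\lambda(P)(a^{-1})=0$. Finally, if $\lambda(P)(d)>0$ is finite, there is a rational $q>0$ with $q\le_P d$, so $d\in P$.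

(b) Both sides are defined by comparing elements of $K$ with rational numbers, in the same ordering.

(c) Let $\xi$ be an $\mathbb R$-place and let $T$ be the set of finite sums $\sum c_i^2e_i$ with $c_i\in K$ and $\xi(e_i)\in(0,\infty)$. It is closed under sums and products and contains all squares. If $-1\in T$, we get a relation $\sum c_i^2e_i=0$ with at least one term and all $c_i\neq0$. By Lemma 1(c) there is $j$ with $c_i/c_j\in O_\xi$ for all $i$. Dividing by $c_j^2$ and applying $\xi$ gives $0=\sum\xi(c_i/c_j)^2\xi(e_i)\ge\xi(e_j)>0$, a contradiction. So $T$ lies in an ordering $P$, and every $e$ with $\xi(e)\in(0,\infty)$ is in $P$. If $\xi(a)=t\in\mathbb R$, then $a-q$ and $q'-a$ are in $P$ for all rationals $q<t<q'$, so $\lambda(P)(a)=t$. If $\xi(a)=\infty$, then $\xi(a^{-1})=0$, so $\lambda(P)(a^{-1})=0$ and $\lambda(P)(a)=\infty$. The last sentence follows since a formally real field has an ordering. $\square$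

The topology of $M(K)$ can equivalently be described as the quotient topology along $\lambda$ of the Harrison topology on the space of orderings. We shall not use this.

**Definition 5.** A space is *realizable* (as a space of $\mathbb R$-places) if it is homeomorphic to $M(K)$ for some formally real field $K$. A *2-dimensional euclidean topological space* is a compact Hausdorff space in which every point has an open neighborhood homeomorphic to $\mathbb R^2$. In other words, it is a compact 2-manifold without boundary, not necessarily connected.

For example, one point is realizable by $\mathbb Q$, and two points by $\mathbb Q(\sqrt2)$. The sphere, the torus, and a disjoint union of two spheres are 2-dimensional euclidean spaces. The plane $\mathbb R^2$ is not, and since it is not compact it cannot be an $M(K)$ in any case.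

## 2. Realizing points, circles, and perhaps a torus

The question, taken from "Summary of scientific achievements" (http://www.math.us.edu.pl/instytut/habilitacje/KatarzynaKuhlmann/Summary.pdf), is this: *is there a formally real field $K$ such that $M(K)$ is homeomorphic to some 2-dimensional euclidean topological space, for instance the torus?* One such space would suffice for a positive answer.

Dimension $0$ was done above. In dimension $1$ the following lemma gives circles.

**Lemma 4.** For every $k\ge0$ there is a formally real field $K$ with $M(K)$ homeomorphic to a disjoint union of $2^k$ circles.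

*Proof.* Let $F=\mathbb Q(\sqrt{p_1},\dots,\sqrt{p_k})$ with distinct primes $p_i$. It has degree $2^k$ over $\mathbb Q$ and $2^k$ embeddings into $\mathbb R$. Let $K=F(x)$, which is formally real. For $\xi\in M(K)$ we have $F\subset O_\xi$ by Lemma 1(d), since $F$ is algebraic over $\mathbb Q\subset O_\xi$. So $\xi|_F$ is an embedding $F\to\mathbb R$. Give $\mathrm{Hom}(F,\mathbb R)$ the discrete topology and consider
$$M(K)\to \mathrm{Hom}(F,\mathbb R)\times(\mathbb R\cup\{\infty\}),\qquad \xi\mapsto(\xi|_F,\xi(x)).$$
This is continuous, because $\xi|_F$ is determined by the numbers $\xi(\sqrt{p_i})\in\{\sqrt{p_i},-\sqrt{p_i}\}$, which depend continuously on $\xi$. The target is a disjoint union of $2^k$ circles. A continuous bijection from a compact space to a Hausdorff space is a homeomorphism, so it remains to prove bijectivity. Fix an embedding $\sigma$ and first $\alpha\in\mathbb R$.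

**Uniqueness.** Suppose $\xi|_F=\sigma$ and $\xi(x)=\alpha$. Then $\xi(p)=(\sigma p)(\alpha)$ for $p\in F[x]$. If $p,q$ are coprime with $q\neq0$, write $sp+tq=1$ with $s,t\in F[x]$. Applying $\xi$ shows that $\xi(p),\xi(q)$ are not both $0$. So Lemma 1(e) determines $\xi(p/q)$.

**Existence.** The homomorphism $F[x]\to\mathbb R$, $p\mapsto(\sigma p)(\alpha)$, has a prime kernel $\mathfrak p$, so it extends to $F[x]_{\mathfrak p}$, with kernel the maximal ideal. This ring is $K$ (if $\mathfrak p=0$) or a discrete valuation ring of $K$. In either case an element $a$ of $K$ outside the ring has its inverse in the maximal ideal. Sending such $a$ to $\infty$ gives a place with the required values.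

For $\alpha=\infty$, replace $x$ by $x^{-1}$ and $\alpha$ by $0$. $\square$

Two places of $\mathbb Q(x)$ (the case $k=0$) show both kinds of kernel. For $\alpha=\sqrt2$ the ring $O_\xi$ is $\mathbb Q[x]_{(x^2-2)}$. For $\alpha=\pi$ the place is an embedding $\mathbb Q(x)\to\mathbb R$ and never takes the value $\infty$.

One variable gives a circle, so for a torus one tries $K=\mathbb R(x,y)$ and the continuous map
$$M(K)\to(\mathbb R\cup\{\infty\})\times(\mathbb R\cup\{\infty\}),\qquad \xi\mapsto(\xi(x),\xi(y)).$$
To see what happens we need places. For a field $k$, the map $k((v))\to k\cup\{\infty\}$ which sends a power series to its constant term and all other Laurent series to $\infty$ is a place. Composing two of these gives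
$$\mathbb R((u))((v))\to\mathbb R((u))\cup\{\infty\}\to\mathbb R\cup\{\infty\}. \tag{1}$$
This is an $\mathbb R$-place of $\mathbb R((u))((v))$. The elements with finite value are the $a\in\mathbb R((u))[[v]]$ whose constant term $a_0$ lies in $\mathbb R[[u]]$. If $a\notin\mathbb R((u))[[v]]$, then $a^{-1}\in v\,\mathbb R((u))[[v]]$ has value $0$. If $a\in\mathbb R((u))[[v]]$ but $a_0\notin\mathbb R[[u]]$, then $a^{-1}$ has constant term $a_0^{-1}\in u\mathbb R[[u]]$ and again has value $0$. On $\mathbb R[[u,v]]$ the place (1) is the constant term.

Now fix $t\in\mathbb R$ and put $w=y/x-t$. Then $K=\mathbb R(x,w)\subset\mathbb R((x))((w))$, and (1) with $u=x$, $v=w$ restricts to a place $\xi_t$ of $K$ with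
$$\xi_t(x)=0,\qquad \xi_t(y)=\xi_t\big(x(w+t)\big)=0,\qquad \xi_t(y/x)=t. \tag{2}$$
So the fiber of $M(K)$ over the origin contains the infinitely many places $\xi_t$, which are told apart by the direction $y/x$ in which the origin is approached. This map is not a homeomorphism onto the torus. The directions seen here will return: they are what allows the obstruction below, and they also limit it.

The answer to the question is no, for every field and every surface. A torus contains a closed disc, and we shall prove that no $M(K)$ contains one (Theorem 2). A disc is detected by its boundary circle: the identity of $S^1$, and each of its nonzero powers, fails to extend over the disc as a map to $S^1$. So we look for a theorem saying that circle-valued maps on closed subsets of $M(K)$ *do* extend to $M(K)$.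

## 3. Approximating continuous functions by field elements

The only continuous functions we can compute with are evaluations. The following lemma says that evaluations without poles are enough.

**Lemma 5.** Let $H=\{a\in K:\xi(a)\ne\infty\text{ for all }\xi\in M(K)\}$. The functions $\hat a:\xi\mapsto\xi(a)$, $a\in H$, are dense in $C(M(K),\mathbb R)$ in the sup norm.

*Proof.* $H=\bigcap_\xi O_\xi$ is a ring containing $\mathbb Q$, so $\{\hat a:a\in H\}$ is a ring of continuous functions containing the rational constants.

**It separates points.** Let $\xi\ne\eta$ in $M(K)$, say $\xi(c)\neq\eta(c)$. The element $c$ may have poles, so we replace it by the two coordinates of a bounded parametrization of the circle: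
$$c_1=\frac1{1+c^2},\qquad c_2=\frac c{1+c^2},$$
where $1+c^2\ne0$ because $K$ is formally real. Let $\zeta\in M(K)$. If $\zeta(c)=t\in\mathbb R$, then $\zeta(1+c^2)=1+t^2\neq0$ and $(\zeta(c_1),\zeta(c_2))=\big(\frac1{1+t^2},\frac t{1+t^2}\big)$. If $\zeta(c)=\infty$, then $\zeta(c^{-1})=0$, and from
$$c_1=\frac{c^{-2}}{1+c^{-2}},\qquad c_2=\frac{c^{-1}}{1+c^{-2}}$$
we get $(\zeta(c_1),\zeta(c_2))=(0,0)$. So $c_1,c_2\in H$. The map $t\mapsto\big(\frac1{1+t^2},\frac t{1+t^2}\big)$, $\infty\mapsto(0,0)$, is injective: for real $t$ the first coordinate is nonzero and the quotient of the two coordinates is $t$. Hence $c_1$ or $c_2$ takes different values at $\xi$ and $\eta$.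

**Density.** Let $\mathcal A$ be the sup-norm closure of $\{\hat a:a\in H\}$. It is closed under sums and products, and under multiplication by rationals, hence by reals, since continuous functions on a compact space are bounded. So $\mathcal A$ is a closed real algebra that contains the constants and separates points. By Stone–Weierstrass, $\mathcal A=C(M(K),\mathbb R)$. $\square$

For example, take $K=\mathbb R(x,y)$ and $c=y/x$. Then $c_2=xy/(x^2+y^2)$ lies in $H$. At the places of (2), $\xi_t(c_2)=t/(1+t^2)$. So an element of $H$ need not define a continuous function on the $(x,y)$-plane. This will matter in Section 6.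

## 4. Extending circle-valued maps: a ratio in place of a normalization

Let $A\subset M(K)$ be closed and $f:A\to S^1$ continuous. The sensible first approach to extending $f$ is to use Tietze and Lemma 5 to find $a,b\in H$ for which $z(\xi)=\xi(a)+i\,\xi(b)$ is close to $f$ on $A$, and then to take $z/|z|$. On $A$ this is fine. But off $A$ the function $z$ may vanish, and at its zeros $z/|z|$ is not defined.

This happens in a basic example. Let $K=\mathbb R(x,y)$,
$$A=\{\xi:\xi(x^2+y^2)\in[1,4]\},\qquad f(\xi)=\frac{\xi(x)+i\xi(y)}{\sqrt{\xi(x^2+y^2)}}$$
(Section 6 checks that $\xi(x),\xi(y)$ are finite on $A$). The elements $a=x/(1+x^2+y^2)$ and $b=y/(1+x^2+y^2)$ lie between $-1$ and $1$ in every ordering of $K$, so they are in $H$ by Lemma 3. On $A$ we get $z/|z|=f$ exactly. But $z=0$ at every place $\xi_t$ of (2). Theorem 3 will show that in this example no other choice helps: $f$ does not extend.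

What does survive at a common zero of $\xi(a)$ and $\xi(b)$? The field contains the element $a/b$, and *its* evaluation is continuous on all of $M(K)$, with values in the circle $\mathbb R\cup\{\infty\}$. In the example, $\xi_t(a/b)=\xi_t(x/y)$, which is $1/t$ (or $\infty$ if $t=0$): the place remembers a direction. A ratio determines the line through $0$ and $z$, but not on which side of $0$ the point $z$ lies. So we know $z/|z|$ up to sign, which is to say that we know $(z/|z|)^2$. Hence the exponent $2$ in the following theorem.

**Theorem 1.** Let $K$ be formally real, $A\subset M(K)$ closed and $f:A\to S^1$ continuous. Then $f^2$ extends to a continuous map $M(K)\to S^1$.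

*Proof.* Write $M=M(K)$. It is compact Hausdorff, hence normal, so Tietze's theorem applies.

**Step 1: approximate $f$ by field elements.** By Tietze, applied to real and imaginary parts, $f$ extends to a continuous map $F:M\to\mathbb C$. By Lemma 5, applied to the real and imaginary parts of $F$ with error less than $\frac14$ each, there are $a,b\in H$ with
$$|z(\xi)-F(\xi)|<\tfrac12\quad\text{for all }\xi\in M,\qquad z(\xi)=\xi(a)+i\,\xi(b). \tag{3}$$
We want to divide by $b$. If $b=0$, replace it by a nonzero rational number so small that (3) still holds. This is possible because, $M$ being compact, $|z-F|$ attains a maximum, which is less than $\frac12$.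

**Step 2: turn the ratio into a circle-valued map on all of $M$.** Define $\kappa:\mathbb R\cup\{\infty\}\to S^1$ by
$$\kappa(t)=\frac{t+i}{t-i},\qquad \kappa(\infty)=1.$$
It has values in $S^1$ because $t-i$ is the complex conjugate of $t+i$. It is continuous, also at $\infty$, since $\kappa(t)\to1$ as $|t|\to\infty$. For real $(u,w)\ne(0,0)$, with $u/0=\infty$,
$$\kappa(u/w)=\frac{u+iw}{u-iw}=\frac{(u+iw)^2}{|u+iw|^2}, \tag{4}$$
and for $w=0$ both ends are $1$. Put $h(\xi)=\kappa(\xi(a/b))$. This is a continuous map $h:M\to S^1$ on the whole of $M$, because evaluation at the element $a/b\in K$ is continuous.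

**Step 3: compare $h$ with $f^2$ on $A$.** For $\xi\in A$ we have $|z(\xi)-f(\xi)|<\frac12$ and $|f(\xi)|=1$. So $z(\xi)\neq0$, and $z/f$ lies in the open disc of radius $\frac12$ about $1$. The argument of a point of that disc lies in $(-\frac\pi6,\frac\pi6)$, because $\arcsin\frac12=\frac\pi6$. Hence
$$\frac z{|z|}=f\,e^{i\varphi}\ \text{ on }A,\qquad \varphi:A\to\big(-\tfrac\pi6,\tfrac\pi6\big)\text{ continuous}.$$
For $\xi\in A$ the numbers $\xi(a),\xi(b)$ are finite and not both $0$. So Lemma 1(e) gives $\xi(a/b)=\xi(a)/\xi(b)$, and (4) gives
$$h=\Big(\frac z{|z|}\Big)^2=f^2e^{2i\varphi}\quad\text{on }A.$$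

**Step 4: remove the error.** By Tietze, $\varphi$ extends to a continuous $\Phi:M\to\mathbb R$. Then $h\,e^{-2i\Phi}:M\to S^1$ is continuous, and on $A$ it equals $f^2$. $\blacksquare$

In the example above no approximation is needed: by Lemma 1(e) and (4), $\xi\mapsto\kappa(\xi(x/y))$ is a continuous map on all of $M(\mathbb R(x,y))$ which equals $f^2$ on $A$.

## 5. No closed disc in $M(K)$

**Theorem 2.** For a formally real field $K$, the space $M(K)$ contains no subspace homeomorphic to the closed disc. Hence no compact 2-manifold is homeomorphic to any $M(K)$.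

*Proof.* **Step 1: exclude the disc.** Let $\mathbb D\subset\mathbb C$ be the closed unit disc and suppose $j:\mathbb D\to M(K)$ is a homeomorphism onto its image. The set $A=j(S^1)$ is compact, hence closed in the Hausdorff space $M(K)$, and $f=j^{-1}|_A:A\to S^1$ is continuous. By Theorem 1 there is a continuous $g:M(K)\to S^1$ with $g|_A=f^2$. Then $g\circ j:\mathbb D\to S^1$ is continuous and restricts to $w\mapsto w^2$ on $S^1$. So the degree-$2$ map $S^1\to S^1$ extends over the disc, that is, it is null-homotopic. This is a contradiction.

**Step 2: pass to surfaces.** Let $X$ be a compact 2-manifold. If $X\ne\emptyset$, a chart shows that $X$ contains a closed disc, so $X$ is not homeomorphic to $M(K)$. If $X=\emptyset$, then $X$ is not homeomorphic to $M(K)$ because $M(K)\ne\emptyset$ by Lemma 3(c). $\blacksquare$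

So no 2-dimensional euclidean topological space is realizable: not the torus, not the sphere, nor any other closed surface.

**Remark 1.** More generally, no CW complex or manifold of dimension at least $2$ embeds in any $M(K)$, and neither does the Hilbert cube, since each of these contains a closed disc: in an open cell of dimension at least $2$, in a chart, or as a product of two of the coordinate intervals.

Theorem 1 also has a cohomological form. For compact Hausdorff $A$ one has $\check H^1(A;\mathbb Z)=[A,S^1]$ (Bruschlinsky), with group structure from multiplication in $S^1$. Let $A\subset B\subset M(K)$ be closed. For $f:A\to S^1$ the map $f^2$ extends to $M(K)$, hence to $B$. So the cokernel of $\check H^1(B;\mathbb Z)\to\check H^1(A;\mathbb Z)$ is killed by $2$.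

It need not be zero. Take $B=M(\mathbb R(x,y))$ and the pair $A,f$ of Theorem 3 with $n=1$. Suppose $f$ were homotopic to some $g:A\to S^1$ that extends to $B$. Then $f/g$ is null-homotopic, so it lifts to $f/g=e^{i\theta}$ with $\theta:A\to\mathbb R$ continuous. Extending $\theta$ by Tietze would extend $f$, contrary to Theorem 3.

## 6. Odd exponents and blow-ups of the real plane

Could the exponent $2$ in Theorem 1 be replaced by $1$, or by some odd number? If $f^n$ extends, so does each power of it, hence all even exponents are covered by Theorem 1. Odd ones fail.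

**Theorem 3.** The exponent $2$ is optimal. If $n$ is odd, there are a closed $A\subset M(\mathbb R(x,y))$ and a continuous $f:A\to S^1$ such that $f^n$ does not extend to a continuous map $M(\mathbb R(x,y))\to S^1$.

The set $A$ and the map $f$ are those of Section 4, and they do not depend on $n$. A first idea for the proof would be this. If $f^n$ extends to $F$, approximate $F$ by $\xi(a)+i\xi(b)$ with $a,b\in H$. Then restrict the nowhere vanishing function $a+ib$ to a disc in the $(x,y)$-plane bounded by a circle inside the annulus. Its degree on the circle would be $\pm n$ and also $0$. This argument must be wrong, because it would equally exclude even $n\neq0$, contrary to Theorem 1. It breaks exactly where elements of $H$ fail to be continuous on the plane: $xy/(x^2+y^2)\in H$ has the value $t/(1+t^2)$ along the line $y=tx$, so it has no limit at the origin.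

The cure is to blow up the plane at the bad points. Writing $y=xw$ turns $xy/(x^2+y^2)$ into $w/(1+w^2)$, which is regular at all real points of this chart. The cost is that the disc is replaced by another surface. Over a disc of radius $r$ the real blow-up at the origin is the set of $(s e^{i\theta},\text{the line in direction }\theta)$ with $|s|\le r$, where $(\theta,s)$ and $(\theta+\pi,-s)$ are identified. This is a Möbius band. Its boundary $s=r$, $0\le\theta\le2\pi$, can be pushed to $s=0$, where it runs twice around the core. So the boundary circle is no longer null-homotopic, but it is still zero in homology mod $2$. That leaves exactly a parity statement.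

*Proof of Theorem 3.* Let $K=\mathbb R(x,y)$, $M=M(K)$ and $n$ odd.

**Step 1: $A$ and $f$ are well defined.** The set $A=\{\xi\in M:\xi(x^2+y^2)\in[1,4]\}$ is closed, since evaluation at $x^2+y^2$ is continuous. Let $\xi\in A$. We claim that $\xi(x),\xi(y)$ are finite. Suppose not. By Lemma 1(c) and symmetry we may assume $y/x\in O_\xi$. Then $\xi(x)=\infty$, since otherwise $y=x\cdot(y/x)$ would be finite as well. Now $x^2+y^2=x^2\big(1+(y/x)^2\big)$, where $\xi(x^2)=\infty$ and $\xi(1+(y/x)^2)$ is a real number $\ge1$. By Lemma 1(b), $\xi(x^2+y^2)=\infty$, contradicting $\xi\in A$. So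
$$f:A\to S^1,\qquad f(\xi)=\frac{\xi(x)+i\,\xi(y)}{\sqrt{\xi(x^2+y^2)}}$$
is defined, continuous, and of absolute value $1$ because $\xi(x)^2+\xi(y)^2=\xi(x^2+y^2)$.

**Step 2: approximate a supposed extension.** Suppose $f^n$ extends to a continuous $F:M\to S^1$. By Lemma 5 there are $a,b\in H$ with
$$|\xi(a)+i\,\xi(b)-F(\xi)|<\tfrac12\quad\text{for all }\xi\in M. \tag{5}$$
Since $|F|=1$, it follows that $(\xi(a),\xi(b))\neq(0,0)$ for *all* $\xi\in M$.

**Step 3: make $a$ and $b$ into morphisms.** The elements $a,b$ are rational functions on $\mathbb P^2_{\mathbb R}$, that is, rational maps to $\mathbb P^1$. By resolution of indeterminacies (Hironaka 1964, over the characteristic-$0$ field $\mathbb R$; on a surface the centers are closed points) there is a composition of finitely many blow-ups of closed points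
$$\pi:X\to\mathbb P^2_{\mathbb R},$$
with $X$ smooth projective, such that $a$ and $b$ are morphisms $X\to\mathbb P^1$. The map $\pi$ is an isomorphism away from the finitely many images of the centers in $\mathbb P^2_{\mathbb R}$.

**Step 4: attach a place to every real point of $X$, to see that $a,b$ have no poles there.** Let $p\in X(\mathbb R)$ with local parameters $u,v$. The local ring $\mathcal O_{X,p}$ is regular with residue field $\mathbb R$, so it embeds in its completion:
$$\mathcal O_{X,p}\subset\mathbb R[[u,v]]\subset\mathbb R((u))[[v]].$$
Hence its fraction field $K$ embeds in $\mathbb R((u))((v))$. The place (1) restricts to an $\mathbb R$-place $\xi_p$ of $K$. Since (1) sends a power series to its constant term,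
$$\xi_p(g)=g(p)\quad\text{for }g\in\mathcal O_{X,p}. \tag{6}$$
As $a$ is a morphism to $\mathbb P^1$, either $a\in\mathcal O_{X,p}$, or $a^{-1}\in\mathcal O_{X,p}$ vanishes at $p$. In the second case $\xi_p(a^{-1})=0$, so $\xi_p(a)=\infty$, contradicting $a\in H$. So $a$ is regular at every point of $X(\mathbb R)$, and likewise $b$. Therefore
$$h:X(\mathbb R)\to\mathbb C,\qquad h(p)=a(p)+i\,b(p)=\xi_p(a)+i\,\xi_p(b)$$
is well defined and continuous, and by Step 2 it has no zeros: $h:X(\mathbb R)\to\mathbb C\setminus\{0\}$.

**Step 5: find a surface in $X(\mathbb R)$ bounded by a circle of the annulus.** Only finitely many real points of $\mathbb P^2$ lie under a center of a blow-up. Choose $r\in(1,2)$ such that the circle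
$$C_r=\{x^2+y^2=r^2\}\subset\mathbb R^2\subset\mathbb P^2(\mathbb R)$$
avoids them. Then $\pi$ is an isomorphism near $C_r$, so the part of $X(\mathbb R)$ over $C_r$ is a copy of $C_r$, and we denote it by $C_r$ again. Let
$$B=\pi^{-1}(\{x^2+y^2\le r^2\})\cap X(\mathbb R).$$
Since $X$ is smooth and projective, $X(\mathbb R)$ is a compact smooth 2-manifold. The disc $\{x^2+y^2\le r^2\}$ is compact in $\mathbb P^2(\mathbb R)$, so $B$ is closed in $X(\mathbb R)$ and hence compact. On the open set of real points over $\mathbb R^2$, the function $x^2+y^2$ is smooth, and $r^2$ is a regular value, because near the points over $C_r$ the map $\pi$ is a diffeomorphism. So $B$ is a compact surface with boundary exactly $C_r$.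

**Step 6: compute the degree of $h$ on $C_r$ twice.** The boundary of a compact surface is zero in its homology mod $2$, so $[C_r]=0$ in $H_1(B;\mathbb F_2)$. As $h$ is defined on $B$ with values in $\mathbb C\setminus\{0\}$, we get $h_*[C_r]=0$ in $H_1(\mathbb C\setminus\{0\};\mathbb F_2)=\mathbb F_2$. So $h|_{C_r}$ has even degree.

On the other hand, let $p\in C_r$. The functions $x,y$ are regular at $p$, so (6) gives $\xi_p(x)=x(p)$, $\xi_p(y)=y(p)$ and $\xi_p(x^2+y^2)=r^2\in(1,4)$. Hence $\xi_p\in A$. By (5), $h(p)$ is within $\frac12$ of
$$F(\xi_p)=f(\xi_p)^n=\Big(\frac{x(p)+i\,y(p)}r\Big)^n,$$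
a point of $S^1$. The straight-line homotopy between the two maps $C_r\to\mathbb C\setminus\{0\}$ avoids $0$, so $h|_{C_r}$ has degree $\pm n$, which is odd. This is a contradiction. $\blacksquare$

Together with Theorem 1: the integers $n$ such that $f^n$ extends for all $K$, $A$, $f$ are exactly the even ones.

## 7. Which compact manifolds occur: points, arcs and circles

Theorem 2 excludes dimension $2$ and higher. Everything that remains does occur.

**Theorem 4.** A compact manifold $X$, with or without boundary, possibly disconnected and with components of different finite dimensions, is realizable if and only if it is nonempty and all its components have dimension $\le1$, i.e. $X$ is a nonempty finite disjoint union of points, arcs and circles.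

Given circles (Lemma 4), what is missing is a way to cut $M(K)$ down to a closed subset $Y$ by enlarging $K$. The elements that are positive on $Y$ should become positive in every ordering of the new field, so one makes them squares. The first thing to try is $L=K(\sqrt d: d\text{ positive on }Y)$. This can spoil injectivity of $M(L)\to M(K)$. Take $K=\mathbb Q$ and $Y=M(\mathbb Q)$, a point. Then $L$ is generated over $\mathbb Q$ by the square roots of all primes, and the signs of their images under an embedding into $\mathbb R$ can be chosen independently. So $M(L)$ is infinite. The remedy is to adjoin a whole chain $d_{m+1}^2=d_m$ of iterated square roots above $d$: at any place, $d_m=d_{m+1}^2$ then forces the value of $d_m$ to be positive, and no sign is left to choose. For this to work, orderings must still extend to the larger field, and this needs a degree computation.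

**Lemma 6.** Let $R$ be a real closed field, $K\subset R$ a subfield, $m\ge1$, and let $d_1,\dots,d_r\in K$ be positive in $R$ and independent in the $\mathbb F_2$-vector space $K^*/K^{*2}$. Let $\alpha_j\in R$ be the positive $2^m$-th root of $d_j$. Then $[K(\alpha_1,\dots,\alpha_r):K]=2^{mr}$.

*Proof.* Induction on $r$, for all subfields $K\subset R$ simultaneously; $r=0$ is trivial. Recall that $R(\sqrt{-1})$ is algebraically closed. It carries the multiplicative absolute value $|s+t\sqrt{-1}|=\sqrt{s^2+t^2}\in R$. Write $\alpha=\alpha_1$.

**Step 1: $[K(\alpha):K]=2^m$.** Let $k=[K(\alpha):K]$. Every conjugate of $\alpha$ in $R(\sqrt{-1})$ is a $2^m$-th root of $d_1$, so its absolute value is the positive $2^m$-th root of $d_1$, namely $\alpha$. The norm of $\alpha$ over $K$ is a product of $k$ conjugates, so it has absolute value $\alpha^k$. It lies in $K\subset R$, so it is $\pm\alpha^k$, and hence $\alpha^k\in K$. Also $\alpha^{2^m}=d_1\in K$. So with $g=\gcd(k,2^m)$ we get $\alpha^g\in K$. Thus $\alpha$ is a root of a polynomial of degree $g$ over $K$, and $k\le g$. As $g$ divides $k$, we have $k=g=2^s$ for some $s\le m$.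 If $s<m$, then $\alpha^{2^{m-1}}$ is a power of $\alpha^{2^s}$, hence in $K$, and its square is $d_1$. So $d_1\in K^{*2}$, contradicting independence. Hence $k=2^m$.

**Step 2: $d_2,\dots,d_r$ stay independent over $K_1=K(\alpha)$.** Suppose the product $e$ of a nonempty subfamily of $d_2,\dots,d_r$ is a square in $K_1$. It is not a square in $K$, so $E=K(\sqrt e)\subset K_1$ has degree $2$ over $K$, and $[K_1:E]=2^{m-1}$. The conjugates of $\alpha$ over $E$ are again $2^m$-th roots of $d_1$, and $N_{K_1/E}(\alpha)\in E\subset R$. So, as in Step 1,
$$N_{K_1/E}(\alpha)=\pm\alpha^{2^{m-1}}=\pm\sqrt{d_1}\in E.$$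
Write $\sqrt{d_1}=s+t\sqrt e$ with $s,t\in K$. Squaring gives $2st=0$, so $d_1=s^2$ or $d_1=t^2e$, i.e. $d_1\in K^{*2}\cup eK^{*2}$. Both contradict the independence of $d_1,\dots,d_r$ over $K$.

By the induction hypothesis over $K_1$, $[K_1(\alpha_2,\dots,\alpha_r):K_1]=2^{m(r-1)}$. Multiplying with Step 1 gives the claim. $\square$

**Lemma 7.** Let $K'(\sqrt d)\ne K'$, let $\xi'$ be an $\mathbb R$-place of $K'$, and let $\xi'(d)=\delta^2$ with $\delta>0$. Then there is at most one $\mathbb R$-place $\zeta$ of $K'(\sqrt d)$ extending $\xi'$ with $\zeta(\sqrt d)=\delta$.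

*Proof.* Let $z\ne0$ in $K'(\sqrt d)$, $z=p+q\sqrt d$ with $p,q\in K'$. If $p\neq0$ and $q/p\in O_{\xi'}$, write $z=c(1+w\sqrt d)$ with $c=p$, $w=q/p$. Otherwise $q\ne0$ and $p/q\in O_{\xi'}$, by Lemma 1(c) (or because $p=0$), and we write $z=c(w+\sqrt d)$ with $c=q$, $w=p/q$. So $z=cz_0$ with $c\in K'^*$, $w\in O_{\xi'}$ and $z_0=1+w\sqrt d$ or $z_0=w+\sqrt d$. Now
$$\zeta(z_0)=1+\xi'(w)\delta,\quad\text{resp.}\quad\zeta(z_0)=\xi'(w)+\delta,$$
is determined. If it is nonzero, then $z_0$ is a unit of $O_\zeta$ and $\zeta(z)=\xi'(c)\zeta(z_0)$, meaning $\infty$ if $\xi'(c)=\infty$; this is determined.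

If $\zeta(z_0)=0$, then $\xi'(w)\delta=-1$, resp. $\xi'(w)=-\delta$. So the conjugate $\bar z_0=1-w\sqrt d$, resp. $w-\sqrt d$, has $\zeta(\bar z_0)=2$, resp. $-2\delta$, which is nonzero. Put $N=z_0\bar z_0\in K'$. Then $z=cN/\bar z_0$, and $\zeta(z)=\xi'(cN)/\zeta(\bar z_0)$ (again $\infty$ if $\xi'(cN)=\infty$) is determined. $\square$

**Lemma 8.** If $K$ is formally real and $Y\subset M(K)$ is closed and nonempty, there is a formally real algebraic extension $L/K$ such that restriction of places is a homeomorphism $M(L)\to Y$.

*Proof.* **Step 1: construct $L$.** Let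
$$S=\{d\in K^*:\xi(d)\in(0,\infty)\text{ for all }\xi\in Y\},$$
a subgroup of $K^*$. Every class in $SK^{*2}/K^{*2}$ is represented by an element of $S$, so we can choose $(d_i)_{i\in I}$ in $S$ whose classes form an $\mathbb F_2$-basis of this group. In an algebraic closure of $K$ choose $d_{i,0}=d_i$ and $d_{i,m+1}$ with $d_{i,m+1}^2=d_{i,m}$, and let $L=K(d_{i,m}:i\in I,\,m\ge0)$.

**Step 2: every ordering $P$ of $K$ with $\lambda(P)\in Y$ extends to $L$.** By Lemma 3(a), all $d_i$ are in $P$. The field $L$ is the directed union of the finite extensions $K(d_{i,m}:i\in J)$ with $J\subset I$ finite and $m\ge1$. Let $R$ be the real closure of $(K,P)$. An ordering of a finite extension $K'$ of $K$ that extends $P$ is induced by a $K$-embedding $K'\to R$, by uniqueness of real closures, so there are only finitely many. An inverse limit of nonempty finite sets is nonempty. So it suffices to extend $P$ to each $K'=K(d_{1,m},\dots,d_{r,m})$, where $d_1,\dots,d_r$ are finitely many of the $d_i$ and $m\ge1$.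

Let $\alpha_j\in R$ be the positive $2^m$-th root of $d_j$. The ring
$$T=K[T_1,\dots,T_r]/(T_1^{2^m}-d_1,\dots,T_r^{2^m}-d_r)$$
has dimension $2^{mr}$ over $K$ and maps onto $K(\alpha_1,\dots,\alpha_r)$ by $T_j\mapsto\alpha_j$. By Lemma 6 this field also has dimension $2^{mr}$, so the map is an isomorphism and $T$ is a field. Also $T$ maps onto $K'$ by $T_j\mapsto d_{j,m}$, and since $T$ is a field this is an isomorphism. So $K'\cong K(\alpha_1,\dots,\alpha_r)\subset R$ over $K$, and the ordering of $R$ induces an ordering of $K'$ extending $P$.

**Step 3: the image of $M(L)\to M(K)$ is $Y$.** Let $\xi\in Y$. By Lemma 3(c), $\xi=\lambda(P)$ for some ordering $P$, and by Step 2, $P$ extends to an ordering $Q$ of $L$. By Lemma 3(b), $\lambda(Q)|_K=\lambda(P)=\xi$. So the image contains $Y$, and since $Y\ne\emptyset$ the field $L$ is formally real.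

Conversely, let $\zeta\in M(L)$. Write $\zeta=\lambda(Q)$ and $\xi=\zeta|_K=\lambda(Q\cap K)$. Each $d_i=d_{i,1}^2$ is in $Q$. Each element of $S$ is a product of some $d_i$ and a square in $K$, hence $S\subset Q\cap K$. Suppose $\xi\notin Y$. By Urysohn there is a continuous real function on $M(K)$ equal to $1$ on $Y$ and $-1$ at $\xi$. By Lemma 5 it can be approximated with error less than $\frac12$ by $\hat a$, $a\in H$. Then $\eta(a)>0$ for all $\eta\in Y$, and $\xi(a)<0$. So $a\in S\subset Q\cap K$. But $\lambda(Q\cap K)(-a)=-\xi(a)\in(0,\infty)$, so $-a\in Q\cap K$ by Lemma 3(a). As $a\neq0$, this is a contradiction.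

**Step 4: $M(L)\to M(K)$ is injective.** Let $\zeta\in M(L)$ and $\xi=\zeta|_K$, which is in $Y$ by Step 3. So $\xi(d_i)\in(0,\infty)$. Both $d_{i,m}$ and $d_{i,m}^{-1}$ are integral over $O_\zeta$, because their $2^m$-th powers $d_i^{\pm1}$ are in $O_\zeta$. By Lemma 1(d), $\zeta(d_{i,m})$ is finite and nonzero. Moreover $\zeta(d_{i,m})=\zeta(d_{i,m+1})^2>0$. So $\zeta(d_{i,m})$ is the positive $2^m$-th root of $\xi(d_i)$, and it is determined by $\xi$.

Now let $\zeta,\zeta'\in M(L)$ have the same restriction to $K$. Every element of $L$ lies in the top field of a finite tower starting at $K$ whose steps have the form $K'\subset K'(d_{i,m+1})$ with $d_{i,m}\in K'$, that is, $K'\subset K'(\sqrt d)$ with $d=d_{i,m}$. We know that $\zeta$ and $\zeta'$ take the same positive value at $\sqrt d=d_{i,m+1}$. If they agree on $K'$, then they agree on $K'(\sqrt d)$: trivially if $K'(\sqrt d)=K'$, and by Lemma 7 otherwise. Climbing the tower, $\zeta=\zeta'$.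

**Step 5: topology.** Restriction $M(L)\to M(K)$ is continuous, since its composition with each evaluation at $a\in K$ is an evaluation on $M(L)$. It is injective with image $Y$. As $M(L)$ is compact and $Y$ is Hausdorff, it is a homeomorphism $M(L)\to Y$. $\square$

In the test case $K=\mathbb Q$, $Y=M(\mathbb Q)$, one can take the primes as the $d_i$, and $L$ is generated by iterated square roots of all primes. Lemma 8 says that $M(L)$ is now one point, as it should be.

*Proof of Theorem 4.* **Necessity.** Let $X$ be homeomorphic to $M(K)$ with $K$ formally real. Then $X\neq\emptyset$ by Lemma 3(c). A manifold, with or without boundary, that has a component of dimension $\ge2$ contains an open ball of that dimension inside a chart, hence a closed disc. This is excluded by Theorem 2. So all components have dimension $\le1$. Components of a manifold are open, so by compactness there are finitely many. Each is a compact connected manifold of dimension $\le1$, that is, a point, an arc or a circle.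

**Sufficiency.** Let $X$ be a nonempty disjoint union of $N$ spaces, each a point, an arc or a circle. Choose $k$ with $2^k\ge N$. Placing each component of $X$ in a circle of its own, we see that $X$ is homeomorphic to a closed nonempty subspace $Y$ of a disjoint union of $2^k$ circles, which is $M(K)$ for some formally real $K$ by Lemma 4. By Lemma 8 there is a formally real field $L$ with $M(L)$ homeomorphic to $Y$, hence to $X$. $\blacksquare$
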